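\title{A counterexample to a conjectured root bound\\ for the $2$-characteristic polynomial}

\begin{abstract}
For a real symmetric matrix $A$ let $\chi_2[A]=\sum_S\chi[A_S]\,\chi[A_{S^c}]$, where $S$ runs over all sets of indices, $A_S$ is the principal submatrix on $S$ and $\chi$ is the characteristic polynomial. This polynomial has only real roots. It has been conjectured that if $0\preceq A\preceq I$ and the diagonal entries of $A$ are at most $\alpha\le\frac12$, then its largest root is at most $\frac12+\sqrt{\alpha(1-\alpha)}$. We show that this fails for every $\alpha\in(0,\frac12)$, and that it holds when the signed permutation matrices commuting with $A$ act transitively on the indices. The counterexamples are large random projections. We compute the exponential growth rate of $\chi_2$ to the right of all roots and show that its analytic continuation has a branch point to the right of the conjectured bound.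
\end{abstract}

\section{Introduction}\label{sec:intro}

For $B=(b_{ij})\in M_n(\mathbb R)$ and $r\in\mathbb R$ let
\[
\det\nolimits_r(B)=\sum_{\sigma\in S_n}\operatorname{sgn}(\sigma)\,r^{\operatorname{cyc}(\sigma)}\prod_{i=1}^n b_{i\sigma(i)},
\]
where $\operatorname{cyc}(\sigma)$ is the number of cycles of $\sigma$, and let $\chi_r[A](x)=\det_r(xI-A)$. Thus $\det_1=\det$, and $\chi_1=\chi$ is the characteristic polynomial. This paper concerns $r=2$. The weight $2^{\operatorname{cyc}(\sigma)}$ counts the ways to color the cycles of $\sigma$ with two colors. Grouping the terms by the union $S$ of the cycles of the first color gives $\det_2(B)=\sum_{S\subseteq[n]}\det B_S\det B_{S^c}$, where $B_S$ is the principal submatrix on $S$ and the empty determinant is $1$. Hence, with $Z=\operatorname{diag}(z_1,\dots,z_n)$,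
\begin{equation}\label{eq:chi2}
\chi_2[A](x)=\sum_{S\subseteq[n]}\chi[A_S](x)\,\chi[A_{S^c}](x)=\frac{\partial^n}{\partial z_1\cdots\partial z_n}\det(Z-A)^2\Big|_{z_1=\dots=z_n=x}.
\end{equation}
The second equality is the Leibniz rule, because differentiating $\det(Z-A)$ once in each $z_j$, $j\in S$, gives $\det(Z-A)_{S^c}$.

The product $\chi[A_S]\chi[A_{S^c}]$ is the characteristic polynomial of $A_S\oplus A_{S^c}$, the matrix left when all entries of $A$ between $S$ and $S^c$ are deleted. So $2^{-n}\chi_2[A]$ is the average characteristic polynomial of $A$ cut along a uniformly random partition of the indices into two parts. For real symmetric $A$ it has only real roots (Section~\ref{sec:stable}), and its largest root, which we denote by $x_A$, is an averaged measure of how much of the top of the spectrum survives such a cut.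

Two examples show what to expect. If $A$ is diagonal, nothing is deleted: $\chi_2[A]=2^n\prod_i(x-a_{ii})$ and $x_A=\max_ia_{ii}$.

\begin{example}\label{ex:rankone}
Let $A=vv^{\top}$ with $v$ a unit vector in $\mathbb R^n$, $n\ge2$. Let $\varepsilon_i=1$ for $i\in S$ and $\varepsilon_i=-1$ otherwise, and put $y=\frac12\sum_i\varepsilon_iv_i^2$. The matrices $A_S$ and $A_{S^c}$ have rank at most one and traces $\frac12+y$ and $\frac12-y$, so $\chi[A_S]\chi[A_{S^c}]=x^{n-2}\big((x-\frac12)^2-y^2\big)$. The average of $y^2$ over the signs is $\frac14\sum_iv_i^4$. Therefore $x_A=\frac12+\frac12\big(\sum_iv_i^4\big)^{1/2}$. If all diagonal entries $v_i^2$ are at most $\alpha$, then $x_A\le\frac12+\frac12\sqrt\alpha$.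
\end{example}

So when a contraction has a small diagonal, a cut into two parts can be expected to halve the eigenvalue $1$, up to an error of order $\sqrt\alpha$. The following conjecture, posed in \cite{talk}, predicts the error exactly.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $A\in M_n(\mathbb R)$ be symmetric with $0\preceq A\preceq I$, and suppose that all diagonal entries of $A$ are at most $\alpha\le\frac12$. Then}
\begin{equation}\label{eq:conj}
x_A\le\tfrac12+\sqrt{\alpha(1-\alpha)}=\tfrac14\Big(\sqrt{2\alpha}+\sqrt{2(1-\alpha)}\Big)^2 .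
\end{equation}

The two endpoints are trivial. If $\alpha=0$, then $A=0$ and $x_A=0$. If $\alpha=\frac12$, the bound is $1$, and $x_A\le1$ for every positive contraction (Lemma~\ref{lem:roots}). These are the only values of $\alpha$ for which the Conjecture holds.

\begin{theorem}\label{thm:main}
For every $\alpha\in(0,\frac12)$ there are $n$ and a real symmetric $A\in M_n(\mathbb R)$ with $0\preceq A\preceq I$, all diagonal entries at most $\alpha$, and $x_A>\frac12+\sqrt{\alpha(1-\alpha)}$.
\end{theorem}

The bound \eqref{eq:conj} does hold for matrices whose indices all play the same role. A signed permutation matrix is a permutation matrix with some entries $1$ replaced by $-1$; it acts on the indices through the underlying permutation.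

\begin{theorem}\label{thm:trans}
Let $0\le\alpha\le\frac12$, $0\preceq A\preceq I$ and $a_{ii}\le\alpha$ for all $i$, and suppose that the group of signed permutation matrices commuting with $A$ acts transitively on the indices. Then $x_A\le\frac12+\sqrt{\alpha(1-\alpha)}$.
\end{theorem}

We prove Theorem~\ref{thm:trans} first (Section~\ref{sec:trans}), because its proof shows where the number $\frac12+\sqrt{\alpha(1-\alpha)}$ comes from and where room is left for a counterexample; it is not used for Theorem~\ref{thm:main}. Section~\ref{sec:model} explains the idea behind Theorem~\ref{thm:main} on a model that can be solved by hand, and Sections~\ref{sec:family}--\ref{sec:end} contain the proof. It is an existence proof: the large members of an explicit random family are counterexamples.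

Throughout,
\[
\beta=1-\alpha,\qquad c=1-2\alpha=\beta-\alpha,\qquad t_*=2\sqrt{\alpha\beta},\qquad x_*=\tfrac12(1+t_*).
\]
Then $x_*$ is the bound in \eqref{eq:conj}, and $c^2+t_*^2=(\beta-\alpha)^2+4\alpha\beta=1$. For $\alpha<\frac12$ we have $c>0$ and $t_*<1$.

\section{Real stability and hyperbolicity}\label{sec:stable}

A polynomial $f\in\mathbb R[z_1,\dots,z_n]$ is \emph{real stable} if $f(z)\ne0$ whenever $\operatorname{Im}z_j>0$ for all $j$. In one variable this means that $f\neq0$ has only real roots. Products of real stable polynomials are real stable, and so is the polynomial obtained by setting several variables equal. We use the standard closure properties: if $f$ is real stable, then $\partial_{z_j}f$ and $f|_{z_j=a}$, $a\in\mathbb R$, are real stable or identically zero. For real symmetric $B$ the polynomial $\det(B+Z)$ is real stable: if $(B+Z)v=0$, then $0=\operatorname{Im}v^*(B+Z)v=\sum_j\operatorname{Im}z_j\,|v_j|^2$, which forces $v=0$.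

\begin{lemma}\label{lem:roots}
If $A$ is real symmetric, then $\chi_2[A]$ has degree $n$, leading coefficient $2^n$ and only real roots. If $0\preceq A\preceq I$, the roots lie in $[0,1]$.
\end{lemma}

\begin{proof}
Each of the $2^n$ terms of the sum in \eqref{eq:chi2} is monic of degree $n$, and the last expression in \eqref{eq:chi2} arises from the real stable polynomial $\det(Z-A)^2$ by the operations above. If $0\preceq A\preceq I$, then $0\preceq A_S\preceq I$ for all $S$. So for $x>1$ every term $\chi[A_S]\chi[A_{S^c}]$ is positive, and for $x<0$ every term has the sign $(-1)^{|S|}(-1)^{|S^c|}=(-1)^n$.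
\end{proof}

A homogeneous real polynomial $f$ on a real vector space is \emph{hyperbolic} with respect to a vector $e$ if $f(e)\ne0$ and $y\mapsto f(ye+B)$ has only real roots for every $B$. Its \emph{cone} is the set of $B$ for which all these roots are negative. G{\aa}rding's theorem states that if $B$ lies in the cone, then $f$ is also hyperbolic with respect to $B$, with the same cone. By Lemma~\ref{lem:roots}, $\det_2$ is hyperbolic with respect to $I$ on the space of real symmetric matrices.

\section{The transitive case}\label{sec:trans}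

Let $A$ be real symmetric, $x>x_A$, $B=xI-A$ and $D=\det_2(B)=\chi_2[A](x)>0$. To locate $x_A$ we follow the logarithmic derivative $D'/D$, which blows up as $x\downarrow x_A$. The hypothesis $0\preceq A\preceq I$ is a statement about matrices, so we need a matrix version of $D'/D$, namely the gradient of $\log\det_2$. Put
\[
\Theta=\frac1D\sum_{S}\det(B_{S^c})\operatorname{adj}(B_S),\qquad\theta_i=\Theta_{ii},
\]
where the adjugate $\operatorname{adj}(B_S)$ is padded with zeros to an $n\times n$ matrix. The derivative of $\det B_S$ in the direction $H$ is $\operatorname{tr}(\operatorname{adj}(B_S)H)$, and $S$, $S^c$ play symmetric roles, so the derivative of $\det_2$ at $B$ in the direction $H$ is $2D\operatorname{tr}(\Theta H)$. For $H=I$ this reads $D'/D=2\sum_i\theta_i$.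

\begin{lemma}\label{lem:theta}
For every real symmetric $A$, every $x>x_A$ and every $i$:
\begin{enumerate}
\item[(a)] $\Theta\succeq0$;
\item[(b)] $(A\Theta)_{ii}=x\theta_i-\frac12$ and $\theta_i>0$;
\item[(c)] $(A\Theta A)_{ii}\ge x^2\theta_i-a_{ii}-\dfrac1{4\theta_i}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The matrix $B$ lies in the cone of $\det_2$, since the roots of $y\mapsto\det_2(yI+B)=\chi_2[A](x+y)$ are negative. Every $H\succ0$ lies in the cone, since $\det_2(yI+H)$ is a sum of positive terms for $y\ge0$. By G{\aa}rding's theorem, $\det_2(yB+H)=D\prod_j(y+\mu_j)$ with all $\mu_j>0$, and by homogeneity $\det_2(B+sH)=D\prod_j(1+s\mu_j)$. The derivative at $s=0$ is positive, so $\operatorname{tr}(\Theta H)>0$ for all $H\succ0$. Letting $H\to vv^{\top}$ gives $v^{\top}\Theta v\ge0$.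

(b) Column $i$ of $\operatorname{adj}(B_S)$ vanishes if $i\notin S$, and $(B_S\operatorname{adj}B_S)_{ii}=\det B_S$ if $i\in S$. Hence $(B\Theta)_{ii}=\frac1D\sum_{S\ni i}\det B_S\det B_{S^c}=\frac12$, the last step by the symmetry $S\leftrightarrow S^c$. Now use $A\Theta=x\Theta-B\Theta$. If $\theta_i=0$, then $\Theta e_i=0$ by (a), which contradicts $(B\Theta)_{ii}=\frac12$.

(c) Let $S,S'$ run over the ordered partitions $S\sqcup S'=[n]\setminus i$, and put
\[
D_i=\sum\det B_S\det B_{S'},\qquad E_i=\sum\det B_{S\cup i}\det B_{S'\cup i}.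
\]
Since $\operatorname{adj}(B_{S\cup i})_{ii}=\det B_S$, we have $\theta_i=D_i/D$. Next, $D\,(B\Theta B)_{ii}=\sum_S\det B_{S^c}\cdot b_{iS}\operatorname{adj}(B_S)b_{Si}$, where $b_{iS}$ is row $i$ of $B$ restricted to $S$ and $b_{Si}$ is its transpose. If $i\in S$, then $b_{iS}\operatorname{adj}(B_S)=\det B_S\cdot e_i^{\top}$, and these terms sum to $\frac12Db_{ii}$. If $i\notin S$, the Schur complement formula gives $b_{iS}\operatorname{adj}(B_S)b_{Si}=b_{ii}\det B_S-\det B_{S\cup i}$ (first for invertible $B_S$, then by continuity), and these terms sum to $\frac12Db_{ii}-E_i$. So $(B\Theta B)_{ii}=b_{ii}-E_i/D$, and we need an upper bound for $E_i$. It comes from stability. By the Leibniz rule, $\prod_{j\ne i}\partial_{z_j}\det(B+Z)^2$ evaluated at $z_j=0$ $(j\ne i)$, $z_i=y$, equals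
\[
\sum(\det B_{S\cup i}+y\det B_S)(\det B_{S'\cup i}+y\det B_{S'})=E_i+yD+y^2D_i .
\]
This quadratic is nonzero, hence real stable, so $4E_iD_i\le D^2$. As $D_i>0$ by (b), $E_i/D\le1/(4\theta_i)$ and $(B\Theta B)_{ii}\ge x-a_{ii}-\frac1{4\theta_i}$. On the other hand, (b) gives
\[
(B\Theta B)_{ii}=x^2\theta_i-2x(A\Theta)_{ii}+(A\Theta A)_{ii}=-x^2\theta_i+x+(A\Theta A)_{ii}.\qedhere
\]
\end{proof}

Now let $0\preceq A\preceq I$. Then $A-A^2\succeq0$, so $\operatorname{tr}(A\Theta)-\operatorname{tr}(A\Theta A)=\operatorname{tr}\big(\Theta(A-A^2)\big)\ge0$ by (a). Inserting (b) and (c), we obtain for every positive contraction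
\begin{equation}\label{eq:trace}
\sum_{i=1}^n\Big[x(1-x)\theta_i-\tfrac12+a_{ii}+\frac1{4\theta_i}\Big]\ge0\qquad(x>x_A).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:trans}]
The case $\alpha=\frac12$ is Lemma~\ref{lem:roots}, so let $c>0$. If a signed permutation matrix $\Pi$ with underlying permutation $\pi$ commutes with $A$, then $\det B_{\pi S}=\det B_S$ and $\Pi\operatorname{adj}(B_S)\Pi^{\top}=\operatorname{adj}(B_{\pi S})$, so $\Pi\Theta\Pi^{\top}=\Theta$ and $\theta_{\pi(i)}=\theta_i$. By transitivity all $\theta_i$ equal $\theta(x)=D'/(2nD)$. Since $a_{ii}-\frac12\le-\frac c2$, inequality \eqref{eq:trace} gives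
\[
x(1-x)\theta-\frac c2+\frac1{4\theta}\ge0\qquad(x>x_A).
\]
The function $D'/D$ is the sum of $1/(x-\text{root})$ over the roots, so $\theta$ is continuous on $(x_A,\infty)$, tends to $+\infty$ as $x\downarrow x_A$ and tends to $0$ as $x\to\infty$. Choose $x>x_A$ with $\theta(x)=1/c$. There the inequality reads $4x(1-x)\ge c^2$, that is, $(2x-1)^2\le1-c^2=t_*^2$. Hence $x_A<x\le x_*$.
\end{proof}

\begin{remark}
The hypothesis $0\preceq A\preceq I$ enters only through $A-A^2\succeq0$. The upper bound cannot be dropped: if all entries of $A$ equal $\alpha$, then $A$ is $\alpha n$ times a rank-one projection with $v_i^2=1/n$, and Example~\ref{ex:rankone} gives $x_A>\alpha n/2$. Transitivity is used only to make the $\theta_i$ equal. For $x_*<x<1$ the expression $x(1-x)\theta-\frac c2+\frac1{4\theta}$ is negative at $\theta=1/c$ and positive for small and for large $\theta$. A single value $\theta(x)$ cannot cross this forbidden zone. But \eqref{eq:trace} controls only a sum, and it does not prevent some of the $\theta_i$ from crossing while the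 others compensate. A counterexample therefore needs indices of different kinds.
\end{remark}

\section{Projections}\label{sec:proj}

From now on $0<\alpha<\frac12$. We look for counterexamples among projections, for which $A-A^2=0$ and nothing is lost in the trace inequality. The next lemma extends Example~\ref{ex:rankone} to rank $d$. For $\varepsilon\in\{\pm1\}^n$ let $D_\varepsilon=\operatorname{diag}(\varepsilon)$ and $C_\varepsilon=tI-D_\varepsilon$.

\begin{lemma}\label{lem:proj}
Let $n>2d$, let $G\in\mathbb R^{d\times n}$ have rank $d$, let $A=G^{\top}(GG^{\top})^{-1}G$ be the projection onto its row space, and put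
\begin{equation}\label{eq:F}
F_A(t)=2^{-n}\sum_{\varepsilon}\frac{\det(GC_\varepsilon G^{\top})\det(GC_{-\varepsilon}G^{\top})}{\det(GG^{\top})^2}.
\end{equation}
Then $\chi_2[A](x)=2^{n-2d}x^{n-2d}F_A(2x-1)$, and $F_A(t)=\prod_{l=1}^d(t^2-s_l)$ with $s_l\in[0,1]$ and $\sqrt{s_l}\le2x_A-1$ for all $l$.
\end{lemma}

\begin{proof}
Let $V=(GG^{\top})^{-1/2}G$. Then $VV^{\top}=I_d$, $A=V^{\top}V$, and the summand in \eqref{eq:F} is $\det(t-VD_\varepsilon V^{\top})\det(t+VD_\varepsilon V^{\top})$, which is even in $t$ and monic of degree $2d$. Let $S=\{i:\varepsilon_i=1\}$ and let $V[S]$ consist of the columns of $V$ in $S$. Then $A_S=V[S]^{\top}V[S]$ and $V[S]V[S]^{\top}=\frac12(I+VD_\varepsilon V^{\top})$. These two matrices have the same nonzero eigenvalues, so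
\[
\chi[A_S](x)=x^{|S|-d}\det\big(x-\tfrac12-\tfrac12VD_\varepsilon V^{\top}\big)=x^{|S|-d}\,2^{-d}\det\big(2x-1-VD_\varepsilon V^{\top}\big).
\]
The formula for $S^c$ has $-\varepsilon$ in place of $\varepsilon$. Multiplying and summing over $S$ gives the formula for $\chi_2[A]$. By Lemma~\ref{lem:roots} the roots of $F_A$ lie in $[-1,1]$ and are at most $2x_A-1$; as $F_A$ is even and monic, it factors as stated.
\end{proof}

In the variable $t=2x-1$, the Conjecture says that the roots of $F_A$ lie in $[-t_*,t_*]$.

\section{The idea: a model that sits exactly at the threshold}\label{sec:model}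

This section is a formal computation. It motivates the construction; apart from the notation $R_1$, $g$ and $T$, nothing in it is used later.

We cannot compute the roots of $F_A$ for a large random projection. We can compute the growth rate of $F_A(t)$ for $t>1$, where every $C_\varepsilon$ is positive definite and \eqref{eq:F} is a sum of positive terms. If all roots lie in $[-t_*,t_*]$, this rate has the form $\mathcal U(t)=\int\log(t^2-s)\,\nu(ds)$ with $\nu$ supported in $[0,t_*^2]$, so it continues analytically from $t>1$ down to $t_*$. To refute the Conjecture it suffices to find a family whose growth rate has a singularity in $(t_*,1)$.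

Let $G$ consist of the first $d\approx\alpha n$ rows of a Haar orthogonal matrix, so that $GG^{\top}=I$ and each diagonal entry of $A$ has mean $d/n$. As we shall see in Section~\ref{sec:family}, $\mathbb E\det(GC_\varepsilon G^{\top})=\binom nd^{-1}[z^d]\prod_i(1+z(t-\varepsilon_i))$, where $[z^d]$ extracts a coefficient, and these determinants concentrate so well that on the exponential scale they may be replaced by their means. Averaging over the independent signs in \eqref{eq:F} gives $F_A(t)\approx\binom nd^{-2}[z^dz'^d]\,R_1(z,z')^n$ with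
\begin{equation}\label{eq:R1}
R_1(z,z')=\tfrac12\sum_{\epsilon=\pm1}(1+z(t-\epsilon))(1+z'(t+\epsilon))=1+t(z+z')+(t^2-1)zz'.
\end{equation}
The growth rate of such a coefficient is the critical value of $\log R_1-\alpha\log(zz')$. At a symmetric point $z=z'=1/\zeta$ this function is
\[
\psi_0(\zeta,t)=\log\big((\zeta+t)^2-1\big)-2\beta\log\zeta .
\]
With $\xi=\zeta+t$ and $g(\xi)=\dfrac{2\xi}{\xi^2-1}$, the critical equation $g(\xi)=2\beta/\zeta$ becomes $\alpha\xi^2-t\xi+\beta=0$. Completing the square with $u=2\alpha\xi-t$ turns it into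
\[
u^2=T,\qquad T=t^2-t_*^2 .
\]
For $t>1$ the quadratic is negative at $\xi=t$, so the solution with $\zeta>0$ is the larger one, $u=+\sqrt T$. The $t$-derivative of the critical value is $\partial_t\psi_0=g\big(\frac{t+u}{2\alpha}\big)$.

The curve $u^2=T$ is smooth, and $u$ is a good parameter on it. At $u=0$ it folds over the $t$-axis: $dt/du=0$ at $t=t_*$. There $\xi=\sqrt{\beta/\alpha}$, which exceeds $1$ because $\alpha<\frac12$, and $\frac d{du}g(\xi)=g'(\xi)/(2\alpha)\neq0$. A function $\mathcal U'(t(u))$ with $\mathcal U$ analytic near $t(0)$ would have derivative $\mathcal U''t'=0$ at the fold. So the growth rate is singular at the fold, and in this model the fold is exactly at the conjectured bound. The model also matches the proof of Theorem~\ref{thm:trans}. By Lemma~\ref{lem:proj}, $D'/(2nD)=\frac{n-2d}{2nx}+\frac{F_A'}{nF_A}\approx\frac c{1+t}+g(\xi)$, and at the fold this equals $\frac{1-t_*}c+\frac{t_*}c=\frac1c$, the value at which we tested \eqref{eq:trace}.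

A model at the threshold invites a perturbation. Change a small fraction $\delta$ of the coordinates. The critical equation becomes $u^2=T+\delta M$, and if $M<0$ near $u=T=0$, the fold moves to $T\approx\delta|M|>0$, which is what we want. The first attempt is to give the exceptional coordinates a diagonal entry $\alpha+h$, but this violates the hypothesis. To repair it, take a second, independent block whose exceptional coordinates have diagonal entry $\alpha-h$, match the exceptional coordinates of the two blocks in pairs, and rotate each pair by $45^\circ$. The diagonal entries on a pair become the average $\alpha$. The rotation couples the two blocks, and we get a system $u^2=T+\delta M_+$, $v^2=T+\delta M_-$. The key computation (Lemma~\ref{lem:base}) shows that at $u=v=T=0$ the numbers $M_\pm$ are of order $h^3$ and have opposite signs. So one of the two folds moves to the right.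

\section{The random family and three tools}\label{sec:family}

\subsection*{The family}
Fix $h\in(0,\alpha)$ and put $\lambda_\pm=\alpha\pm h\in(0,1)$. Let $\delta=1/q$ with $q\in\mathbb N$ large, to be chosen in Section~\ref{sec:end}. For $k\in q\mathbb N$ put
\[
p=\delta k,\qquad m=k+p,\qquad n=2m,\qquad a_\pm=\alpha+\delta\lambda_\pm,\qquad d_\pm=\lfloor a_\pm k\rfloor,\qquad d=d_++d_-.
\]
Then $d\le2\alpha(k+p)=\alpha n<n/2$, $d_\pm\le\alpha k+\lambda_\pm p<m$, and $d_\pm\ge1$, $m\ge3$ for large $k$.

The $n$ indices, called \emph{sites}, are divided into $k$ \emph{singles of type $+$}, $k$ \emph{singles of type $-$}, and $p$ \emph{pairs}. A pair with basis vectors $e_1,e_2$ gives two \emph{modes} $f_\pm=(e_1\pm e_2)/\sqrt2$. Write $\mathbb R^n=\mathbb R^m_+\oplus\mathbb R^m_-$, where $\mathbb R^m_\pm$ has as basis the $k$ singles of type $\pm$ and the $p$ modes $f_\pm$, and let $Q$ be the orthogonal matrix that converts site coordinates into these coordinates. Let $\Omega=\Omega_+\oplus\Omega_-$ be diagonal, equal to $1$ on singles and to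
\[
\omega_\pm=\frac{\lambda_\pm}{1-\lambda_\pm}\cdot\frac\beta\alpha
\]
on the modes $f_\pm$. Let $U_+,U_-$ be independent Haar matrices in $SO(m)$, let $O_\pm$ consist of the first $d_\pm$ rows of $U_\pm$, let $O=O_+\oplus O_-$, so that $OO^{\top}=I_d$, and put
\[
G=O\,\Omega^{1/2}Q,\qquad A=A_k=G^{\top}(GG^{\top})^{-1}G=Q^{\top}(P_+\oplus P_-)Q,
\]
where $P_\pm$ is the projection onto the row space of $O_\pm\Omega_\pm^{1/2}$. The weights $\omega_\pm$ tilt a uniformly random subspace toward or away from the modes. They are tuned so that $P_\pm$ has diagonal entries near $\alpha$ on singles and near $\lambda_\pm$ on modes (Lemma~\ref{lem:diag}), and the rank $d_\pm\approx\alpha k+\lambda_\pm p$ is the trace that this requires. The matrices $A_k$ for different $k$ are chosen independently. Implied constants may depend on $\alpha,h,\delta$ and on fixed values of $t$ or $s$, but not on $k$ or $\varepsilon$.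

\subsection*{Expected determinants}

\begin{lemma}\label{lem:exp}
For symmetric $M$ of size $2m$ and $\Lambda=\operatorname{diag}(zI_m,wI_m)$,
\begin{equation}\label{eq:exp}
\mathbb E\det(OMO^{\top})=\frac{[z^{d_+}w^{d_-}]\det(I+\Lambda M)}{\binom m{d_+}\binom m{d_-}}.
\end{equation}
For symmetric $M$ of size $m$, $\mathbb E\det(O_\pm MO_\pm^{\top})=[z^{d_\pm}]\det(I+zM)\big/\binom m{d_\pm}$.
\end{lemma}

\begin{proof}
By the Cauchy--Binet formula, $\det(OMO^{\top})=\sum_{S,S'}\det O[S]\det M_{S,S'}\det O[S']$ over $d$-element sets $S,S'$. Write $S=S_+\sqcup S_-$ according to the two blocks. If $|S_\pm|=d_\pm$, then $\det O[S]=\det O_+[S_+]\det O_-[S_-]$; otherwise one diagonal block of $O[S]$ has more rows than columns and $\det O[S]=0$. The law of $O_\pm$ is invariant under right multiplication by any $\Pi\in O(m)$: for $\det\Pi=1$ this is Haar invariance, and for $\det\Pi=-1$ the matrix obtained from $U_\pm\Pi$ by changing the sign of its last row is Haar on $SO(m)$ and has the same first $d_\pm<m$ rows. For distinct sets $S_\pm\ne S'_\pm$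 of size $d_\pm$, changing the sign of a column in $S_\pm\setminus S'_\pm$ shows $\mathbb E\det O_\pm[S_\pm]\det O_\pm[S'_\pm]=0$. Permuting columns shows that $\mathbb E\det O_\pm[S_\pm]^2$ does not depend on $S_\pm$; these numbers sum to $\det(O_\pm O_\pm^{\top})=1$, so each is $\binom m{d_\pm}^{-1}$. By independence the left side of \eqref{eq:exp} is $\sum\det M_S\big/\binom m{d_+}\binom m{d_-}$ over $|S_\pm|=d_\pm$, and $\det(I+\Lambda M)=\sum_Sz^{|S_+|}w^{|S_-|}\det M_S$. The one-block formula is \eqref{eq:exp} applied to $M\oplus I$ or $I\oplus M$.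
\end{proof}

\subsection*{Concentration}
We use the following theorem \cite[Thm.~5.17]{meckes}: if $f$ is a function of $(U_+,U_-)$ that is $K$-Lipschitz for the $\ell^2$-sum of the Hilbert--Schmidt metrics, then $\mathbb P(f\ge\mathbb Ef+y)\le e^{-(m-2)y^2/(24K^2)}$ for $y>0$. For smooth $f$ we write $|\nabla f|\le K$ if $|df|\le K(\|dU_+\|_F^2+\|dU_-\|_F^2)^{1/2}$ everywhere, where $\|\cdot\|_F$ is the Hilbert--Schmidt norm.

\begin{lemma}\label{lem:conc}
Let $m\ge3$ and let $f$ be smooth on $SO(m)\times SO(m)$ with $|\nabla f|\le K$. Then $\mathbb P(|f-\mathbb Ef|\ge y)\le2e^{-my^2/(18\pi^2K^2)}$ for $y>0$. If $K=C\sqrt m$, then $0\le\log\mathbb Ee^f-\mathbb Ef\le C'$, where $C'$ depends only on $C$.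
\end{lemma}

\begin{proof}
If $U^{-1}U'$ has rotation angles $\vartheta_j\in[-\pi,\pi]$, then $\|U-U'\|_F^2=\sum_j8\sin^2(\vartheta_j/2)$, and rotating through these angles at constant speed joins $U$ to $U'$ inside $SO(m)$ by a path of squared length $\sum_j2\vartheta_j^2$. Since $|\vartheta|\le\pi|\sin(\vartheta/2)|$, the path is at most $\frac\pi2$ times as long as the chord. So $f$ is $\frac\pi2K$-Lipschitz, and the cited theorem for $\pm f$, with $m-2\ge m/3$, gives the tail bound. For $K=C\sqrt m$ the upper tail is at most $e^{-c'y^2}$ with $c'=1/(18\pi^2C^2)$, so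
\[
\mathbb Ee^{f-\mathbb Ef}\le1+\int_0^\infty e^y\,\mathbb P(f-\mathbb Ef\ge y)\,dy\le1+\int_0^\infty e^{y-c'y^2}dy .
\]
The lower bound is Jensen's inequality.
\end{proof}

The lemma applies to our determinants. If $\kappa_1I\preceq M\preceq\kappa_2I$ with $\kappa_1>0$, then $d\log\det(OMO^{\top})=2\langle(OMO^{\top})^{-1}OM,dO\rangle$. Since $OO^{\top}=I_d$, we have $\|(OMO^{\top})^{-1}\|\le1/\kappa_1$ and $\|OM\|_F\le\kappa_2\sqrt d$, so
\begin{equation}\label{eq:grad}
|\nabla\log\det(OMO^{\top})|\le2\sqrt d\,\kappa_2/\kappa_1,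
\end{equation}
and the same holds with $O_\pm,d_\pm$ in place of $O,d$. A log-determinant is of order $k$, and by Lemma~\ref{lem:conc} it fluctuates only by $O(1)$.

\subsection*{Coefficients of large powers}

\begin{lemma}\label{lem:coef}
Let $R,\widetilde R$ be nonzero polynomials in $y=(y_1,\dots,y_r)$ with nonnegative coefficients and degree at most one in each variable, and suppose that all $2^r$ coefficients of $R$ are positive. Let $a\in(0,\infty)^r$ and $\mathbf d=(\lfloor a_ik\rfloor)_i$. If $y^0\in(0,\infty)^r$ is a critical point of $\Psi=\log R+\delta\log\widetilde R-\sum_ia_i\log y_i$, then $\frac1k\log\,[y^{\mathbf d}]\,R^k\widetilde R^{\,p}\to\Psi(y^0)$.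
\end{lemma}

\begin{proof}
Replace each of the $k+p$ factors by an independent random exponent vector in $\{0,1\}^r$, each monomial being chosen with probability proportional to its value at $y^0$. Expanding the product shows that the coefficient equals
\[
R(y^0)^k\widetilde R(y^0)^p(y^0)^{-\mathbf d}\cdot\mathbb P(\text{total}=\mathbf d)=e^{k\Psi(y^0)+O(1)}\,\mathbb P(\text{total}=\mathbf d).
\]
It remains to show that the probability is at least $e^{-o(k)}$. The $i$th coordinate of the total has mean $k\,y_i\partial_i(\log R+\delta\log\widetilde R)(y^0)$, which is $ka_i$ by criticality. To hit $\mathbf d$ exactly, reserve $N=\lceil C\sqrt k\rceil$ of the factors $R$ and let $\Sigma$ be the sum of the other exponent vectors. If $\pi_i\in(0,1)$ is the mean of the $i$th coordinate of one factor $R$, then $\mathbf d_i-\mathbb E\Sigma_i$ is within $1$ of $N\pi_i$. Also $\operatorname{Var}\Sigma_i\le(k+p)/4$, so by Chebyshev's inequality, with probability at least $\frac12$ all $|\Sigma_i-\mathbb E\Sigma_i|$ are at most $\sqrt{r(k+p)/2}$. For $C$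 large this forces $\mathbf d-\Sigma\in\{0,\dots,N\}^r$. A reserved factor takes each value in $\{0,1\}^r$ with probability at least some $p_0>0$, and any $j\in\{0,\dots,N\}^r$ is the sum of $N$ such values: let the $l$th one have $i$th coordinate $1$ exactly when $l\le j_i$. So $\mathbb P(\text{total}=\mathbf d)\ge\frac12p_0^N=e^{-O(\sqrt k)}$.
\end{proof}

We record the case $r=1$. For $\omega>0$ the function $\log(1+z)+\delta\log(1+\omega z)-a_\pm\log z$ has derivative $\frac z{1+z}+\frac{\delta\omega z}{1+\omega z}-a_\pm$ with respect to $\log z$. This increases strictly from $-a_\pm<0$ to $1+\delta-a_\pm>0$, so there is a unique critical point, which is the minimum. Let $e_\pm(\omega)$ be the minimal value. Then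
\begin{equation}\label{eq:onevar}
\tfrac1k\log\,[z^{d_\pm}](1+z)^k(1+\omega z)^p\to e_\pm(\omega),\qquad\tfrac1k\log\tbinom m{d_\pm}\to e_\pm(1).
\end{equation}

\section{The diagonal of $A_k$}\label{sec:diag}

\begin{lemma}\label{lem:diag}
Almost surely, $\max_j(A_k)_{jj}\le\alpha+o(1)$ as $k\to\infty$.
\end{lemma}

\begin{proof}
Fix a sign and write $P=P_\pm$, $G_1=O_\pm\Omega_\pm^{1/2}$, $G_1^{\dagger}=G_1^{\top}(G_1G_1^{\top})^{-1}$, so that $P=G_1^{\dagger}G_1$.

\emph{The entries $P_{ii}$ concentrate.} Differentiating $G_1(I-P)=0$ gives $G_1\,dP=dG_1(I-P)$, hence $P\,dP=G_1^{\dagger}dG_1(I-P)$; differentiating $P^2=P$ gives $dP=P\,dP+(P\,dP)^{\top}$. Since $\|G_1^{\dagger}\|\le(\min\Omega)^{-1/2}$ and $\|dG_1\|_F\le(\max\Omega)^{1/2}\|dO_\pm\|_F$, we get $|\nabla P_{ii}|=O(1)$. By Lemma~\ref{lem:conc}, $P_{ii}$ deviates from its mean by more than $m^{-1/4}$ with probability at most $2e^{-c''\sqrt m}$, $c''>0$. By a union bound over $i$ and the Borel--Cantelli lemma, almost surely all $P_{ii}$ are within $o(1)$ of their means, uniformly in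 $i$. Permuting the singles, or the modes, preserves $\Omega_\pm$ and the law of $O_\pm$. So the mean is a number $b_k$ on singles and $b_k'$ on modes, and $kb_k+pb_k'=\operatorname{tr}P=d_\pm$.

\emph{The means.} We obtain $b_k'$ as the derivative of a log-determinant with respect to the weight. Let $\Omega(s)$ be $\Omega_\pm$ with $\omega_\pm$ replaced by $e^s$, let $P(s)$ be the corresponding projection, and let $\ell_k(s)=\frac1k\mathbb E\log\det(O_\pm\Omega(s)O_\pm^{\top})$. By Cauchy--Binet the determinant is $\sum_S\det O_\pm[S]^2e^{s\,j(S)}$, where $j(S)$ is the number of modes in $S$; its logarithm is convex in $s$, and so is $\ell_k$. If $\Pi$ is the coordinate projection onto the modes, then $\partial_s\Omega=\Omega^{1/2}\Pi\Omega^{1/2}$, so $\partial_s\log\det(O_\pm\Omega(s)O_\pm^{\top})=\operatorname{tr}(\Pi P(s))\in[0,p]$. This is bounded, so we may differentiate under the expectation, and $\ell_k'(s_\pm)=\delta b_k'$ at $s_\pm=\log\omega_\pm$. By \eqref{eq:grad}, Lemma~\ref{lem:conc}, Lemma~\ref{lem:exp} and \eqref{eq:onevar}, for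 each fixed $s$,
\[
\ell_k(s)=\frac1k\log\frac{[z^{d_\pm}](1+z)^k(1+e^sz)^p}{\binom m{d_\pm}}+O(1/k)\ \longrightarrow\ \ell(s)=e_\pm(e^s)-e_\pm(1).
\]
The minimizer $z(s)$ defining $e_\pm(e^s)$ is smooth in $s$ by the implicit function theorem, and the $z$-derivative vanishes there, so $\ell'(s)=\frac{\delta e^sz(s)}{1+e^sz(s)}$. By convexity, $\ell_k'(s)$ lies between the difference quotients $(\ell_k(s)-\ell_k(s-y))/y$ and $(\ell_k(s+y)-\ell_k(s))/y$; letting $k\to\infty$ and then $y\downarrow0$ gives $\ell_k'(s)\to\ell'(s)$. At $s=s_\pm$ the minimizer is $z=\alpha/\beta$, because then $\frac z{1+z}=\alpha$ and $\frac{\omega_\pm z}{1+\omega_\pm z}=\lambda_\pm$, and $\alpha+\delta\lambda_\pm=a_\pm$. Hence $b_k'\to\lambda_\pm$ and $b_k=(d_\pm-pb_k')/k\to a_\pm-\delta\lambda_\pm=\alpha$.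

\emph{Back to sites.} At a single, $A_{jj}$ is a diagonal entry of $P_\pm$ and tends to $\alpha$. At a site of a pair, $e_j=(f_+\pm f_-)/\sqrt2$, and $P_+\oplus P_-$ has no entry between $f_+$ and $f_-$, so $A_{jj}=\frac12\big[(P_+)_{f_+f_+}+(P_-)_{f_-f_-}\big]\to\frac12(\lambda_++\lambda_-)=\alpha$. Both limits are uniform in $j$.
\end{proof}

\section{The growth rate of $F_A(t)$ for $t>1$}\label{sec:rate}

For real variables $\zeta,\eta,t$ put
\[
W_+=(\zeta+t)^2-1,\qquad W_-=(\eta+t)^2-1,\qquad X=\frac\zeta{\omega_+}+t,\qquad Y=\frac\eta{\omega_-}+t,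
\]
\[
L=\tfrac12(L_0+L_1),\qquad L_0=(X^2-1)(Y^2-1),\qquad L_1=(XY-1)^2,
\]
\[
\psi(\zeta,\eta,t)=\log W_++\log W_-+\delta\log L-2\big(\beta+\delta(1-\lambda_+)\big)\log\zeta-2\big(\beta+\delta(1-\lambda_-)\big)\log\eta .
\]
For $\delta=0$ this is $\psi_0(\zeta,t)+\psi_0(\eta,t)$, two uncoupled copies of the model.

\begin{proposition}\label{prop:rate}
There is a constant $C_0$, independent of $t$, such that for each $t>1$ and each critical point $(\zeta,\eta)\in(0,\infty)^2$ of $\psi(\cdot,\cdot,t)$, almost surely $\frac1k\log F_{A_k}(t)\to\psi(\zeta,\eta,t)-C_0$.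
\end{proposition}

\begin{proof}
Let $M_\varepsilon=\Omega^{1/2}QC_\varepsilon Q^{\top}\Omega^{1/2}$, $\Delta_\varepsilon=\det(OM_\varepsilon O^{\top})$, $\Delta=\det(O\Omega O^{\top})$ and $\Gamma=\log2^{-n}\sum_\varepsilon\Delta_\varepsilon\Delta_{-\varepsilon}$. By \eqref{eq:F}, $\log F_A(t)=\Gamma-2\log\Delta$.

\emph{Step 1: replacing determinants by their means.} The difficulty is that $\Delta_\varepsilon$ and $\Delta_{-\varepsilon}$ depend on the same $O$, while Lemma~\ref{lem:exp} handles one determinant at a time. The eigenvalues of $C_\varepsilon$ are $t\pm1>0$; this is where $t>1$ is needed. By \eqref{eq:grad}, $\log\Delta_\varepsilon$ and $\log\Delta$ have gradient $O(\sqrt m)$ uniformly in $\varepsilon$. So does $\Gamma$, whose gradient is a convex combination of the gradients of $\log\Delta_\varepsilon+\log\Delta_{-\varepsilon}$. Lemma~\ref{lem:conc}, applied to this sum and then to its two terms, gives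
\[
\mathbb E[\Delta_\varepsilon\Delta_{-\varepsilon}]=e^{O(1)}e^{\mathbb E\log\Delta_\varepsilon+\mathbb E\log\Delta_{-\varepsilon}}=e^{O(1)}\,\mathbb E\Delta_\varepsilon\,\mathbb E\Delta_{-\varepsilon}
\]
uniformly in $\varepsilon$. It also gives $\mathbb E\Gamma=\log\mathbb Ee^\Gamma+O(1)$ and $\mathbb E\log\Delta=\log\mathbb E\Delta+O(1)$, and it shows that $\Gamma$ and $\log\Delta$ deviate from their means by more than $m^{1/4}$ with probability at most $2e^{-c'\sqrt m}$. By the Borel--Cantelli lemma, almost surely
\begin{equation}\label{eq:replace}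
\log F_A(t)=\log\Big(2^{-n}\sum_\varepsilon\mathbb E\Delta_\varepsilon\,\mathbb E\Delta_{-\varepsilon}\Big)-2\log\mathbb E\Delta+o(k).
\end{equation}

\emph{Step 2: generating functions.} Apply \eqref{eq:exp} with variables $(z,w)$ to $M_\varepsilon$ and with $(z',w')$, collected in $\Lambda'$, to $M_{-\varepsilon}$. The matrix $M_\varepsilon$ is block diagonal, with a block of size one for each single and of size two for each pair, so $\det(I+\Lambda M_\varepsilon)\det(I+\Lambda'M_{-\varepsilon})$ factors, and its average over $\varepsilon$ is the product of the averages of the factors. A single of type $+$ contributes $R_1(z,z')$ and a single of type $-$ contributes $R_1(w,w')$, by \eqref{eq:R1}. For a pair there are two cases. If both signs equal $\epsilon$, then $C_\varepsilon=(t-\epsilon)I$ on the pair, and the block of $I+\Lambda M_\varepsilon$ has determinant $(1+\omega_+z(t-\epsilon))(1+\omega_-w(t-\epsilon))$. If the signs are opposite, then in the basis $f_\pm$ the matrix $C_\varepsilon$ has diagonal entries $t$ and off-diagonal entries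 $-\varepsilon_1$, and the determinant is
\[
g_0(z,w)=(1+t\omega_+z)(1+t\omega_-w)-\omega_+\omega_-zw .
\]
So a pair contributes
\[
\begin{aligned}
R_2=\tfrac14\Big\{&\sum_{\epsilon=\pm1}(1+\omega_+z(t-\epsilon))(1+\omega_-w(t-\epsilon))(1+\omega_+z'(t+\epsilon))(1+\omega_-w'(t+\epsilon))\\
&+2g_0(z,w)g_0(z',w')\Big\},
\end{aligned}
\]
and
\[
2^{-n}\sum_\varepsilon\mathbb E\Delta_\varepsilon\,\mathbb E\Delta_{-\varepsilon}=\frac{[z^{d_+}w^{d_-}z'^{d_+}w'^{d_-}]\,\big(R_1(z,z')R_1(w,w')\big)^kR_2^{\,p}}{\binom m{d_+}^2\binom m{d_-}^2}.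
\]
With $M=\Omega$, \eqref{eq:exp} gives $\mathbb E\Delta=[z^{d_+}](1+z)^k(1+\omega_+z)^p\cdot[w^{d_-}](1+w)^k(1+\omega_-w)^p\big/\binom m{d_+}\binom m{d_-}$. The binomial coefficients cancel in \eqref{eq:replace}. For $t>1$ all $16$ coefficients of $R_1(z,z')R_1(w,w')$ are positive, and those of $R_2$ are nonnegative, since the coefficient of $zw$ in $g_0$ is $(t^2-1)\omega_+\omega_-$. By Lemma~\ref{lem:coef} and \eqref{eq:onevar}, $\frac1k\log F_A(t)$ converges to the value of
\[
\Psi=\log R_1(z,z')+\log R_1(w,w')+\delta\log R_2-a_+\log(zz')-a_-\log(ww')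
\]
at any critical point in $(0,\infty)^4$, minus $2e_+(\omega_+)+2e_-(\omega_-)$.

\emph{Step 3: symmetric critical points.} The function $\Psi$ is invariant under $(z,w)\leftrightarrow(z',w')$. So at a point with $(z',w')=(z,w)$ we have $\partial_z\Psi=\partial_{z'}\Psi$ and $\partial_w\Psi=\partial_{w'}\Psi$, and a critical point of the restriction to such points is a critical point of $\Psi$. Put $z=z'=1/\zeta$, $w=w'=1/\eta$. Then $R_1(z,z)=W_+/\zeta^2$ and $R_1(w,w)=W_-/\eta^2$. Further $1+\omega_+z(t-\epsilon)=\frac{X-\epsilon}{X-t}$, $1+\omega_-w(t-\epsilon)=\frac{Y-\epsilon}{Y-t}$ and $g_0=\frac{XY-1}{(X-t)(Y-t)}$, so $R_2=L\big/(X-t)^2(Y-t)^2$, with $L_0$ coming from equal signs and $L_1$ from opposite signs. Since $X-t=\zeta/\omega_+$, the coefficient of $\log\zeta$ in $\Psi$ is $-2-2\delta+2a_+=-2(\beta+\delta(1-\lambda_+))$, and likewise for $\eta$. Thus the restriction of $\Psi$ is $\psi+2\delta\log(\omega_+\omega_-)$.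
\end{proof}

\section{The critical equations}\label{sec:crit}

Proposition~\ref{prop:rate} has probabilistic meaning only for $t>1$, but $\psi$ is an explicit function, and we can follow its critical point down to $t$ near $t_*$. As in the model, we use the coordinates
\[
\zeta=\frac{ct+u}{2\alpha},\qquad\eta=\frac{ct+v}{2\alpha},\qquad\text{so that}\qquad\zeta+t=\frac{t+u}{2\alpha},\qquad\eta+t=\frac{t+v}{2\alpha}.
\]
Let $\mathcal G$ be the open set of $(u,v,t)\in\mathbb R^3$ where $\zeta,\eta>0$ and $\zeta+t,\ \eta+t,\ X,\ Y>1$. It does not depend on $\delta$. On $\mathcal G$ we have $W_\pm,L>0$, and $\psi$ is real-analytic. Put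
\[
J_+=\frac\zeta{2\omega_+}\frac{L_X}L-(1-\lambda_+),\qquad J_-=\frac\eta{2\omega_-}\frac{L_Y}L-(1-\lambda_-),\qquad M_\pm=-4\alpha W_\pm J_\pm .
\]
These functions are real-analytic on $\mathcal G$ and do not depend on $\delta$. We have $\frac12\zeta\psi_\zeta W_+=\zeta(\zeta+t)-\beta W_++\delta W_+J_+$, and since $1-2\beta=-c$ and $c^2+4\alpha\beta=1$,
\[
\zeta(\zeta+t)-\beta W_+=\alpha\zeta^2-ct\zeta-\beta(t^2-1)=\frac{u^2-c^2t^2-4\alpha\beta(t^2-1)}{4\alpha}=\frac{u^2-T}{4\alpha}.
\]
The same holds for $\eta$. Hence on $\mathcal G$ the equations $\psi_\zeta=\psi_\eta=0$ are equivalent to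
\begin{equation}\label{eq:crit}
u^2=T+\delta M_+,\qquad v^2=T+\delta M_- .
\end{equation}

\subsection*{The signs at the unperturbed fold}

\begin{lemma}\label{lem:base}
The base point $(u,v,t)=(0,0,t_*)$ lies in $\mathcal G$, and there $W_\pm=c/\alpha$,
\[
J_+=-\frac{(\beta-h)(\alpha+h)h^3}{\alpha^2\beta^2+h^4}<0,\qquad J_-=\frac{(\beta+h)(\alpha-h)h^3}{\alpha^2\beta^2+h^4}>0 .
\]
Hence $M_+=-4cJ_+>0$ and $M_-=-4cJ_-<0$ at the base point. Moreover the curve $\mathcal C=\{u=v=\sqrt T,\ t\ge t_*\}$ lies in $\mathcal G$.
\end{lemma}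

\begin{proof}
Let $t=t_*$, so $t^2=4\alpha\beta$. Then $\zeta=\eta=\frac{ct}{2\alpha}>0$ and $(\zeta+t)^2=\frac{t^2}{4\alpha^2}=\frac\beta\alpha$, so $W_\pm=\frac c\alpha>0$. From $1-\lambda_\pm=\beta\mp h$ we get
\[
X-t=\frac{ct(\beta-h)}{2\beta(\alpha+h)},\qquad Y-t=\frac{ct(\beta+h)}{2\beta(\alpha-h)},\qquad X=\frac{t(\beta+h)}{2\beta(\alpha+h)},\qquad Y=\frac{t(\beta-h)}{2\beta(\alpha-h)},
\]
where we used $c(\beta\mp h)+2\beta(\alpha\pm h)=\beta(c+2\alpha)\pm h(2\beta-c)=\beta\pm h$. With $\gamma=\alpha^2-h^2$, the identities $\alpha(\beta\pm h)^2-\beta(\alpha\pm h)^2=c(\alpha\beta-h^2)$ and $\alpha(\beta^2-h^2)-\beta\gamma=c(\alpha\beta+h^2)$ give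
\[
X^2-1=\frac{c(\alpha\beta-h^2)}{\beta(\alpha+h)^2},\qquad Y^2-1=\frac{c(\alpha\beta-h^2)}{\beta(\alpha-h)^2},\qquad XY-1=\frac{c(\alpha\beta+h^2)}{\beta\gamma}.
\]
As $h<\alpha<\beta$, we have $X,Y>1$, and the base point is in $\mathcal G$. Also $L_0:L_1=(\alpha\beta-h^2)^2:(\alpha\beta+h^2)^2$. Since $L=\frac12(L_0+L_1)$, the number $J_-$ is the weighted mean $(L_0j_0+L_1j_1)/(L_0+L_1)$ of the numbers $j_0,j_1$ obtained by replacing $L$ with $L_0$, $L_1$ in its definition:
\[
\begin{aligned}
j_0&=\frac{(Y-t)Y}{Y^2-1}-(\beta+h)=\frac{\alpha(\beta^2-h^2)}{\alpha\beta-h^2}-(\beta+h)=-\frac{(\beta+h)(\alpha-h)h}{\alpha\beta-h^2},\\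
j_1&=\frac{(Y-t)X}{XY-1}-(\beta+h)=\frac{\alpha(\beta+h)^2}{\alpha\beta+h^2}-(\beta+h)=\frac{(\beta+h)(\alpha-h)h}{\alpha\beta+h^2}.
\end{aligned}
\]
Therefore
\[
J_-=(\beta+h)(\alpha-h)h\cdot\frac{-(\alpha\beta-h^2)+(\alpha\beta+h^2)}{(\alpha\beta-h^2)^2+(\alpha\beta+h^2)^2}=\frac{(\beta+h)(\alpha-h)h^3}{\alpha^2\beta^2+h^4}.
\]
Replacing $h$ by $-h$ exchanges $\lambda_\pm$, $\omega_\pm$ and $X,Y$, and $L$ is symmetric in $X,Y$; this gives $J_+$. Along $\mathcal C$ the quantities $\zeta,\eta,t$ increase with $t$, hence so do $\zeta+t,\eta+t,X,Y$, and $\mathcal C\subset\mathcal G$.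
\end{proof}

\begin{remark}
Without the rotation the two modes of a pair would be sites with independent signs, and $L$ would be replaced by $L_0$. Then $J_-=j_0<0$, and by the symmetry $h\to-h$, $J_+>0$: the block with the larger diagonal entries pushes its fold to the right, to first order in $h$, as one would guess. With the rotation, equal and opposite signs cancel each other to first order. What remains is cubic in $h$ and has the opposite sign: it is the block with modes of diagonal $\alpha-h$ whose fold moves to the right.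
\end{remark}

\subsection*{Away from the fold}

\begin{lemma}\label{lem:away}
Let $t_a\in(t_*,2)$. There are $r_a,\delta_a>0$ such that for $0<\delta<\delta_a$ and $t\in[t_a,4]$ the system \eqref{eq:crit} has exactly one solution $(u_A(t),v_A(t))$ in the square $|u-\sqrt T|\le r_a$, $|v-\sqrt T|\le r_a$. The point $(u_A(t),v_A(t),t)$ lies in $\mathcal G$, and $u_A,v_A$ are real-analytic on $(t_a,4)$.
\end{lemma}

\begin{proof}
Let $T_a=t_a^2-t_*^2>0$. By compactness choose $r_a<\frac12\sqrt{T_a}$ so that the union of the squares over $t\in[t_a,4]$ lies in $\mathcal G$. On this compact set $u,v\ge\frac12\sqrt{T_a}$, and $M_\pm$ and their first derivatives are bounded by some $C$. Since $u,v>0$, the solutions of \eqref{eq:crit} in the square are the fixed points of $(u,v)\mapsto(\sqrt{T+\delta M_+},\sqrt{T+\delta M_-})$. For small $\delta$ we have $T+\delta M_\pm\ge T_a/2$ and $|\sqrt{T+\delta M_\pm}-\sqrt T|\le\delta C/\sqrt{T_a}<r_a$, and the partial derivatives of the map are at most $\delta C/\sqrt{2T_a}$. So it is a contraction of the square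 into its interior. The Jacobian of \eqref{eq:crit} in $(u,v)$ is $\operatorname{diag}(2u,2v)+O(\delta)$, which is invertible for small $\delta$. The analytic implicit function theorem gives a local analytic solution, which by uniqueness is $(u_A,v_A)$.
\end{proof}

\subsection*{Through the fold}
Near the base point the Jacobian degenerates and $t$ is no longer a good parameter. The sign $M_-<0$ suggests using $v$ instead: the second equation in \eqref{eq:crit} gives $T=v^2+\delta|M_-|>0$, and the first becomes $u^2=v^2+\delta(M_+-M_-)$, whose right side is positive, so that $u$ has no branch point. Let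
\[
\Phi=\partial_t\psi\big|_{\zeta,\eta}=g(\zeta+t)+g(\eta+t)+\delta\,\frac{L_X+L_Y}L .
\]

\begin{lemma}\label{lem:fold}
There are $\rho\in(0,\frac14]$ and $C>0$ such that for all small $\delta>0$ there are real-analytic functions $u(v)>0$ and $t(v)$ on $(-\rho,\rho)$ with the following properties, where $T(v)=t(v)^2-t_*^2$.
\begin{enumerate}
\item[(a)] $(u(v),v,t(v))$ lies in $\mathcal G$ and solves \eqref{eq:crit}, and $|u(v)^2-v^2|,\ |T(v)-v^2|\le C\delta$.
\item[(b)] $t(v)>t_*$ for all $|v|<\rho$.
\item[(c)] There is $v_0\in(-\rho,\rho)$ with $t'(v_0)=0$ and $\frac d{dv}\Phi(u(v),v,t(v))\big|_{v_0}\ne0$.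
\end{enumerate}
\end{lemma}

\begin{proof}
Use $T$ as a coordinate, $t=\sqrt{t_*^2+T}$. By Lemma~\ref{lem:base} there are $\rho_0\in(0,t_*^2)$ and $\mu,C_1>0$ such that the cube $|u|,|v|,|T|\le\rho_0$ lies in $\mathcal G$, and on it $\mu\le M_+\le C_1$, $\mu\le-M_-\le C_1$, and the first derivatives of $M_\pm$ in $(u,v,T)$ are bounded by $C_1$. Note $\rho_0<1$. Let $\rho=\rho_0/4$ and $\delta C_1\le\rho_0/2$. All constants below are independent of $\delta$.

\emph{Solving for $T$.} Let $|u|,|v|<\rho_0/2$. The function $T\mapsto T-v^2+\delta M_-$ has derivative at least $\frac12$ on $[-\rho_0,\rho_0]$, is negative at $T=0$, and is positive at $T=\rho_0$ because $v^2<\rho_0/4$. So the second equation has a unique solution $T=v^2+\delta\tau(u,v)$ in $[-\rho_0,\rho_0]$, it lies in $(0,\rho_0)$, it is analytic in $(u,v)$, and $\tau=-M_-\in[\mu,C_1]$. Differentiating $\tau=-M_-(u,v,v^2+\delta\tau)$ gives $(1+\delta\partial_TM_-)\tau_u=-\partial_uM_-$ and $(1+\delta\partial_TM_-)\tau_v=-\partial_vM_--2v\,\partial_TM_-$, so $|\tau_u|\le2C_1$ and $|\tau_v|\le4C_1$.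

\emph{Solving for $u$.} The first equation becomes $u^2=v^2+\delta\phi(u,v)$ with $\phi=\tau+M_+(u,v,v^2+\delta\tau)\in[2\mu,2C_1]$, and by the chain rule $|\phi_u|,|\phi_v|\le C_2$. Let $|v|<\rho$. Every solution $u\in(0,\rho_0/2)$ lies in $[\sqrt{v^2+2\delta\mu},\sqrt{v^2+2\delta C_1}]$, and for small $\delta$ this interval is contained in $(0,\rho_0/2)$. On it $u\ge\sqrt{2\delta\mu}\ge\delta C_2$, so $u\mapsto u^2-v^2-\delta\phi$ has derivative at least $2u-\delta C_2\ge u>0$; it is $\le0$ at the left end and $\ge0$ at the right end. So there is a unique solution $u(v)\in(0,\rho_0/2)$, and it is analytic by the implicit function theorem. Put $T(v)=v^2+\delta\tau(u(v),v)$ and $t(v)=\sqrt{t_*^2+T(v)}$. This gives (a), and $T(v)\ge\delta\mu>0$ gives (b).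

\emph{The fold.} From $u'=\frac{2v+\delta\phi_v}{2u-\delta\phi_u}$ we get $|u'|\le\frac{2|v|+\delta C_2}{u}$. As $u\ge|v|$ and $u\ge\sqrt{2\delta\mu}$, this yields $|u'|\le3$ for small $\delta$. Hence $T'(v)=2v+\delta(\tau_uu'+\tau_v)$ satisfies $|T'(v)-2v|\le10C_1\delta$, and $T'$ changes sign between $-6C_1\delta$ and $6C_1\delta$. So $T'(v_0)=0$, and thus $t'(v_0)=0$, for some $|v_0|<6C_1\delta$. There $|u'(v_0)|\le O(\delta)/\sqrt{2\delta\mu}=O(\sqrt\delta)$. At $v_0$ we have $(\zeta+t)'=\frac{u'}{2\alpha}=O(\sqrt\delta)$ and $(\eta+t)'=\frac1{2\alpha}$, and the last term of $\Phi$ has derivative $O(\delta)$, since $(L_X+L_Y)/L$ is smooth on the cube and $|u'|\le3$. As $\delta\to0$, the point $(u(v_0),v_0,T(v_0))$ tends to $0$, so $(\eta+t)^2\to\beta/\alpha$. With $g'(\xi)=-\frac{2(\xi^2+1)}{(\xi^2-1)^2}$, $\xi^2+1=\frac1\alpha$ and $\xi^2-1=\frac c\alpha$,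
\[
\frac d{dv}\Phi\Big|_{v_0}=\frac{g'(\eta+t)}{2\alpha}+O(\sqrt\delta)\ \longrightarrow\ -\frac1{c^2}\ne0 .\qedhere
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

\emph{Choice of $\delta$; the two branches agree.} Take $\rho,C$ from Lemma~\ref{lem:fold}, apply Lemma~\ref{lem:away} with $t_a=\sqrt{t_*^2+\rho^2/8}$, and let $v_1=\rho/2$. None of $\rho,C,t_a,r_a,\delta_a,v_1$ depends on $\delta$. By Lemma~\ref{lem:fold}(a), $T(v_1)=\rho^2/4+O(\delta)$, so $t(v_1)\in(t_a,4)$ for small $\delta$, and $u(v_1)$, $v_1$, $\sqrt{T(v_1)}$ all equal $\rho/2+O(\delta)$. Fix $\delta=1/q$ so small that both lemmas hold, $t(v_1)\in(t_a,4)$, and these three numbers differ by less than $r_a$. By continuity, for $v$ near $v_1$ the point $(u(v),v)$ lies in the square of Lemma~\ref{lem:away} at $t=t(v)$, and by uniqueness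
\begin{equation}\label{eq:match}
(u(v),v)=\big(u_A(t(v)),v_A(t(v))\big)\qquad\text{for $v$ near }v_1 .
\end{equation}

\emph{Choice of the matrices.} Let $(\zeta_A(t),\eta_A(t))$ be the critical point of $\psi(\cdot,\cdot,t)$ given by $(u_A(t),v_A(t))$, and let $t_j=2+1/j$, $j\ge1$. Fix a realization for which Lemma~\ref{lem:diag} holds and Proposition~\ref{prop:rate} holds at every $t_j$ with these critical points; this is a countable intersection of almost sure events. Choose $\xi_k\ge0$, $\xi_k\to0$, with $\max_j(A_k)_{jj}\le\alpha+\xi_k$, and put $r_k=\alpha/(\alpha+\xi_k)\le1$. Then $r_kA_k$ is a positive contraction with diagonal entries at most $\alpha$. We claim that it violates \eqref{eq:conj} for all large $k$.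

\emph{The limiting root distribution.} Suppose instead that $r_kA_k$ satisfies \eqref{eq:conj} for infinitely many $k$, and let $k$ run through these. Since $\chi_2[rA](x)=r^n\chi_2[A](x/r)$, we get $x_{A_k}\le x_*/r_k=x_*+o(1)$, and Lemma~\ref{lem:proj} gives $s_l\le(t_*+o(1))^2$ for all $l$. Let $\nu_k$ be the measure on $[0,1]$ with mass $1/k$ at each $s_l$. Its total mass $d/k$ is at most $2\alpha(1+\delta)$, so along a further subsequence $\nu_k$ converges weakly to a finite measure $\nu$, and $\nu$ is supported in $[0,t_*^2]$. Therefore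
\[
\mathcal U(t)=\int\log(t^2-s)\,\nu(ds)
\]
is real-analytic on $(t_*,\infty)$. For $t>1$ the function $s\mapsto\log(t^2-s)$ is continuous on $[0,1]$, so $\frac1k\log F_{A_k}(t)=\int\log(t^2-s)\,\nu_k(ds)\to\mathcal U(t)$. By Proposition~\ref{prop:rate}, $\mathcal U(t_j)=\psi(\zeta_A(t_j),\eta_A(t_j),t_j)-C_0$ for all $j$.

\emph{Continuation to the fold.} Both sides of the last identity are analytic in $t$ on $(t_a,4)$, and the $t_j$ accumulate at $2\in(t_a,4)$, so the identity holds on $(t_a,4)$. Differentiating and using $\psi_\zeta=\psi_\eta=0$ gives $\mathcal U'(t)=\Phi(u_A(t),v_A(t),t)$ on $(t_a,4)$. By \eqref{eq:match},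
\[
\mathcal U'(t(v))=\Phi(u(v),v,t(v))
\]
for $v$ near $v_1$. The right side is analytic on $(-\rho,\rho)$ by Lemma~\ref{lem:fold}(a). The left side is analytic there because $t(v)>t_*$; this is where the assumed bound on the roots meets the sign $M_-<0$. So the two sides agree on $(-\rho,\rho)$. At $v_0$ the left side has derivative $\mathcal U''(t(v_0))\,t'(v_0)=0$, while the right side has nonzero derivative by Lemma~\ref{lem:fold}(c). This contradiction proves the claim, and Theorem~\ref{thm:main} follows. \qed

\begin{remark}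
The hypothesis $\alpha<\frac12$ gives $n>2d$ in Lemma~\ref{lem:proj} and $c>0$ in Lemma~\ref{lem:base}; for $c=0$ we would have $W_\pm=0$ at the base point, which would lie on the boundary of $\mathcal G$. The hypothesis $\alpha>0$ leaves room for $h\in(0,\alpha)$; for $h=0$ both $J_\pm$ vanish at the base point. The argument passes through a weak limit and the identity theorem, so it gives no bound on $n$ or on the excess $x_A-x_*$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{meckes}
E.~Meckes, \emph{The Random Matrix Theory of the Classical Compact Groups}.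

\bibitem{talk}
\emph{Strongly Rayleigh Measures And The Kadison-Singer Problem},
\texttt{http://mat.msgsu.edu.tr/\%7Emohanr/Talks/KocSR1016.pdf}.

\end{thebibliography}
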